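# A TDLC-group of type $\mathrm{FP}_2$ that is neither compactly presented nor quasi-isometric to a discrete group

## 1. Counting arrows in an oriented tree

In plain words, we want a totally disconnected locally compact group whose large-scale geometry is not that of any discrete group, and we want it to satisfy a homological finiteness condition without satisfying the corresponding condition on presentations. The precise question is in Section 2. We start with a case in which being unlike a discrete group is easy to prove: the discrete group is compared with ours through an action that respects the arrows of an oriented tree.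

**Definition 1.1.** A *TDLC-group* is a Hausdorff topological group that is totally disconnected and locally compact.

A locally compact group $H$ has a left Haar measure $\mu$, unique up to scaling. It is *unimodular* if $\mu$ is also right-invariant, or equivalently if $\mu(\gamma C\gamma^{-1})=\mu(C)$ for all $\gamma\in H$ and all measurable $C$. Discrete groups are unimodular (counting measure). If $D\le C$ are compact open subgroups, then $0<\mu(D)<\infty$ and $\mu(C)=[C:D]\,\mu(D)$. An open subgroup of a unimodular group is unimodular, because Haar measure restricts to Haar measure.

Fix a prime $p$ and write $K=\mathbb Z_p$ additively. All our groups are topologized by the following lemma.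

**Lemma 1.2.** Let $\Gamma$ be a group containing $K$. Suppose $\Gamma$ is generated by elements that commute with every element of $K$, together with one element $t$ such that $txt^{-1}=px$ for $x\in K$. Then the subgroups $p^iK$ $(i\ge0)$ are a neighborhood base at $1$ of a group topology that makes $\Gamma$ a TDLC-group, with $K$ compact and open.

*Proof.* A filter base of subgroups is a neighborhood base at $1$ for a group topology as soon as for every $g\in\Gamma$ and every $i$ there is $m$ with $gp^mKg^{-1}\subseteq p^iK$. Let $M$ be the set of $g$ with this property for all $i$. It is closed under products: if $gp^lKg^{-1}\subseteq p^iK$ and $hp^mKh^{-1}\subseteq p^lK$, then $(gh)p^mK(gh)^{-1}\subseteq p^iK$. It contains the elements centralizing $K$, and it contains $t^{\pm1}$ because $tp^iKt^{-1}=p^{i+1}K$. So $M=\Gamma$. The topology is Hausdorff since $\bigcap_ip^iK=1$, and it is totally disconnected since it has a base of open subgroups at $1$. The subgroup $K$ is open and carries its usual profinite topology, so it is compact. $\square$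

The first example is the HNN extension
$$P=\langle K,t\mid txt^{-1}=px\ (x\in K)\rangle .$$
Its Bass–Serre tree $\vec T$ has vertices $aK$ and, for each coset $a\,pK$, an arrow from $aK$ to $atK$. The arrows leaving $K$ are $u\,pK$ with $u\in K/pK$, so there are $p$ of them. The arrows ending at $K$ are the cosets $ut^{-1}pK$ with $u\in K$; since $t^{-1}pK=Kt^{-1}$, they are all the same coset. So every vertex has $p$ outgoing arrows and one incoming arrow, and vertex stabilizers are conjugates of the compact open subgroup $K$.

**Proposition 1.3.** No unimodular locally compact group acts on $\vec T$ by arrow-preserving automorphisms with compact open vertex stabilizers and finitely many vertex orbits.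

*Proof.* Suppose $H$ acts in this way, and let $V=\sum_{v\in H\backslash V(\vec T)}1/\mu(H_v)\in(0,\infty)$. Since $\mu$ is conjugation-invariant, $\mu(H_v)$ depends only on the orbit of $v$, and the same holds for the stabilizers $H_e$ of arrows, which are compact and open. We compute $\sum_e1/\mu(H_e)$, over arrows modulo $H$, in two ways. The arrows leaving $v$ fall into $H_v$-orbits of sizes $[H_v:H_e]$ with sum $p$, and $1/\mu(H_e)=[H_v:H_e]/\mu(H_v)$. So grouping arrows by tails gives $pV$. Grouping by heads, each vertex has one incoming arrow $e$, so $H_e=H_v$ and the sum is $V$. Hence $pV=V$ and $p=1$, a contradiction. $\square$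

In particular $P$ is not unimodular, which is also visible from $tKt^{-1}=pK$. Moreover $P$ contains no discrete subgroup $\Gamma$ with $P/\Gamma$ compact: such a $\Gamma$ would act on $\vec T$ with finite stabilizers $\Gamma\cap aKa^{-1}$ and finitely many orbits.

What changes if the discrete group is not a subgroup, and only looks like $P$ from far away? A quasi-isometry is not an action and knows nothing about arrows. Section 3 shows that for trees the statement then becomes false. The rest of these notes builds a group in which a quasi-isometry is forced to respect arrows, so that a weighted version of the count above applies.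

## 2. Discrete modules, type $\mathrm{FP}_n$, and compact presentations

Let $G$ be a TDLC-group.

**Definition 2.1.** A *discrete $\mathbb Q[G]$-module* is a $\mathbb Q[G]$-module in which the stabilizer of every element is open in $G$. Homomorphisms, projectivity and resolutions are taken in the abelian category of discrete $\mathbb Q[G]$-modules. A *permutation module* is a module $\mathbb Q[\Omega]$ freely generated over $\mathbb Q$ by a $G$-set $\Omega$.

If all point stabilizers of $\Omega$ are compact open, then $\mathbb Q[\Omega]$ is a projective discrete module. The trivial module $\mathbb Q$ is discrete.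

**Definition 2.2.** $G$ is of *type $\mathrm{FP}_n$* $(0\le n<\infty)$ if the trivial module $\mathbb Q$ has a projective resolution $\cdots\to P_1\to P_0\to\mathbb Q\to0$ by discrete modules such that for each $i\le n$, $P_i$ is a permutation module with compact open stabilizers and finitely many $G$-orbits.

**Example.** The tree $\vec T$ gives the exact sequence $0\to\mathbb Q[P/pK]\to\mathbb Q[P/K]\to\mathbb Q\to0$, where the coset of an arrow goes to its head minus its tail. Both modules are permutation modules with compact open stabilizers and one orbit, so $P$ is of type $\mathrm{FP}_n$ for every $n$.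

**Definition 2.3.** A locally compact group is *compactly presented* if it has a presentation $\langle C\mid R\rangle$ with $C$ a compact generating set and $R$ a set of relators of bounded length in $C$.

For a discrete group this means finitely presented. The group $P$ is compactly presented: the generators are $K\cup\{t\}$, and the relators are the multiplication table of $K$ and $txt^{-1}(px)^{-1}$ for $x\in K$.

We use the following known facts. A TDLC-group is of type $\mathrm{FP}_1$ if and only if it is compactly generated. Compactly presented TDLC-groups are of type $\mathrm{FP}_2$, and being of type $\mathrm{FP}_2$ is strictly weaker. A discrete group is of type $\mathrm{FP}_2$ in the sense above if and only if it is so over $\mathbb Q$ in the classical sense, and there are discrete groups of type $\mathrm{FP}_2$ that are not finitely presented. Type $\mathrm{FP}_n$ is invariant under quasi-isometry.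

**Conventions on coarse geometry.** A map $f$ between metric spaces is an *$(L,C)$-quasi-isometry* if $L^{-1}d(x,y)-C\le d(f(x),f(y))\le Ld(x,y)+C$ and every point of the target is within $C$ of the image. It has a quasi-inverse $\bar f$ with constants depending only on $L,C$; we enlarge $L,C$ so that they serve for $\bar f$ too and $f\bar f,\bar ff$ are within $C$ of the identity. "q.i." abbreviates quasi-isometry and quasi-isometric. Graphs are identified with their vertex sets with the path metric. $N_r(Q)$ is the closed $r$-neighborhood, with $N_r(\emptyset)=\emptyset$, and $d_{\mathrm{Haus}}$ is Hausdorff distance. A compactly generated locally compact group carries the left-invariant word metric of a compact symmetric generating neighborhood of $1$, well defined up to q.i.; balls are compact, and bounded sets are the relatively compact sets. A connected locally finite infinite graph is *one-ended* if the complement of every finite vertex set has exactly one infinite component. This is a q.i. invariant of such graphs. For example, a line is not one-ended and the grid $\mathbb Z^2$ is.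

From Cornulier–de la Harpe, *Metric Geometry of Locally Compact Groups* (EMS 2016), we use two facts.

* **(C1)** A locally compact group acting on a connected locally finite graph with finitely many vertex orbits and compact open vertex stabilizers is compactly generated and q.i. to the graph.
* **(C2)** Among compactly generated locally compact groups, being compactly presented is a q.i. invariant.

The problem, from "An introduction to totally disconnected locally compact groups" (https://www.icms.org.uk/downloads/castellano.pdf), reads: *is there a TDLC-group that is of type $\mathrm{FP}_2$, is not compactly presented, and is not q.i. to any finitely generated discrete group?* We shall see that the answer is yes.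

## 3. Tree-shaped pieces forget their arrows

Let $\Lambda$ be a discrete group of type $\mathrm{FP}_2$ that is not finitely presented. The group $K\times\Lambda$ is a TDLC-group with the first two properties (restrict the proofs of Section 5 to it), but it is q.i. to $\Lambda$, since $K$ is compact. To do better one should mix $\Lambda$ with something non-unimodular. The natural attempt is
$$G^\circ=P*_K(K\times\Lambda).$$
It is of type $\mathrm{FP}_2$ and not compactly presented (Remark 5.3). It is not unimodular, as $tKt^{-1}=pK$. Yet it fails.

**Proposition 3.1.** Let $\Lambda$ be a finitely generated discrete group and let $F$ be the free product of $p+1$ groups of order two. Then $G^\circ$ is quasi-isometric to the discrete group $F*\Lambda$.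

*Proof.* Let $\Sigma_\Lambda\not\ni1$ be a finite generating set of $\Lambda$ and $B=K\times\Lambda$. Let $Z^\circ$ be the graph with vertex set $G^\circ/K$ and edges $gK-gtK$ and $gK-gyK$ for $g\in G^\circ$, $y\in\Sigma_\Lambda$. It is connected. It is locally finite, because the double cosets $Kt^{\pm1}K$ and $Ky^{\pm1}K$ are finite unions of left cosets of $K$. By (C1), $G^\circ$ is q.i. to $Z^\circ$. For each coset $gP$, the cosets of $K$ in $gP$ with the edges of the first kind form a copy of $\vec T$ without arrows, a $(p+1)$-regular tree. For each coset $gB$, the cosets of $K$ in it with the edges of the second kind form a copy of the Cayley graph of $\Lambda$. Every vertex lies in exactly one piece of each kind. The graph whose vertices are the pieces, with an edge for each vertex of $Z^\circ$ joining the two pieces through it, is the Bass–Serre tree of $G^\circ$.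

The Cayley graph of $F*\Lambda$, for the $p+1$ involutions and $\Sigma_\Lambda$, has the same description: the cosets of $F$ carry $(p+1)$-regular trees, the cosets of $\Lambda$ carry copies of the Cayley graph of $\Lambda$, and the incidence graph is the Bass–Serre tree of $F*\Lambda$. Two graphs with this description are isomorphic. Map one piece isomorphically onto a piece of the same kind. Whenever a vertex $x$ of a treated piece has image $x'$, map the other piece through $x$ isomorphically onto the other piece through $x'$ with $x\mapsto x'$; this is possible because the pieces are vertex-transitive. Since the incidence graphs are trees, nothing is defined twice and the result is a bijection. $\square$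

The failure is located precisely: in a $(p+1)$-regular tree nothing distinguishes the incoming edge from the $p$ outgoing ones, so the count of Proposition 1.3 cannot start. We need pieces so rigid that quasi-isometries act on them by isometries, and we need a geometric trace of the direction of each arrow that quasi-isometries must respect.

## 4. Replacing vertices by quaternionic hyperbolic planes

We replace each vertex of a tree by a copy of the quaternionic hyperbolic plane $X=\mathbb H^2_{\mathbb H}$. This is a symmetric space of real dimension $8$, simply connected with pinched negative curvature. So it is CAT(0) and Gromov hyperbolic, $\partial X$ is a $7$-sphere, and the stabilizer of a point in $\mathrm{Isom}(X)$ is transitive on unit tangent vectors there. We use the following facts.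

* **(X1)** Borel (Topology 2, 1963): $\mathrm{Isom}(X)$ has uniform lattices. By Selberg's lemma they have torsion-free subgroups of finite index.
* **(X2)** Pansu (Ann. of Math. 129, 1989): every quasi-isometry $\mathbb H^n_{\mathbb H}\to\mathbb H^n_{\mathbb H}$, $n\ge2$, is at finite distance from an isometry.
* **(X3)** The Morse lemma. For a torsion-free uniform lattice $S$, every $s\ne1$ translates along a unique axis; the action of $S$ on $\partial X$ is minimal; the pairs of endpoints of axes are dense in $\partial X\times\partial X$; two axes with a common endpoint coincide. An isometry of $X$ trivial on $\partial X$ is trivial. Finally, there is a constant $\delta_0$ such that if $a',b'$ are the nearest-point projections of $a,b\in X$ to a geodesic line and $d(a',b')>\delta_0$, then the geodesic from $a$ to $b$ passes within $\delta_0$ of $a'$ and of $b'$.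

Fix a torsion-free uniform lattice $S<\mathrm{Isom}(X)$. It acts freely on $X$, since point stabilizers are finite.

**Step 1. Two axes of different lengths.** We want two lines in $X$ that isometries can tell apart. The stabilizer in $S$ of an axis $\ell$ acts freely, properly and cocompactly on $\ell\cong\mathbb R$. A reflection would fix a point, so it is infinite cyclic, generated by a translation. Call its translation length the *length* of $\ell$. Only finitely many axes of length $\le R$ meet a given compact set: the generator of such an axis moves some point of the compact set by at most $R$, there are finitely many such elements of $S$, and each has only one axis. Suppose all axes had equal length. Then the set of all axes would be locally finite. Pairs in a compact subset of $\partial X\times\partial X\setminus\mathrm{diag}$ are joined by geodesics meeting a fixed compact set, so the set of endpoint pairs would be closed and discrete in this space. It is also dense, so the space would be discrete, which is absurd because it has no isolated points. So there are axes $\ell_1,\ell_2$ of different lengths. Let $g_i$ generate $\mathrm{Stab}_S(\ell_i)$, let $|g_i|$ be its translation length,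 and put
$$\lambda=\frac{|g_2|}{|g_1|}\ne1,\qquad\lambda_*=\max(\lambda,\lambda^{-1}).$$
Let $\mathcal J_i=S\ell_i$ and $\mathcal J=\mathcal J_1\cup\mathcal J_2$. Then $\mathcal J$ is locally finite, $\mathcal J_1\cap\mathcal J_2=\emptyset$ since lengths differ, and distinct lines of $\mathcal J$ have no common endpoint.

**(4.1)** *There is $b_0$ such that for distinct $\ell,\ell'\in\mathcal J$ the nearest-point projection of $\ell'$ to $\ell$ has diameter at most $b_0$.* By (X3), if this diameter exceeds $\delta_0$, then $d(\ell,\ell')\le\delta_0$. There are finitely many $S$-orbits of such pairs, by local finiteness of $\mathcal J$ and cocompactness of $\mathrm{Stab}_S(\ell)$ on $\ell$. For each pair the projection is bounded. Otherwise there are $x_n\in\ell'$ whose projections $x_n'$ tend to an end of $\ell$. For fixed $o\in\ell$, the geodesic from $o$ to $x_n$ passes within $\delta_0$ of $x'_n$, so $x_n$ tends to that end of $\ell$, which is then also an end of $\ell'$; but $\ell,\ell'$ have no common endpoint.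

**(4.2)** *The group $\hat S=\{\sigma\in\mathrm{Isom}(X):\sigma\mathcal J_i=\mathcal J_i,\ i=1,2\}$ is discrete and $[\hat S:S]<\infty$.* Let $\sigma_n\to\sigma$ with $\sigma_n\in\hat S$ and let $\ell\in\mathcal J_i$. Then $\sigma_n\ell\to\sigma\ell$, and by local finiteness $\sigma_n\ell$ is eventually constant, equal to $\sigma\ell$. The same holds for inverses. So $\hat S$ is closed, hence a Lie group, and $\sigma\mapsto\sigma\ell$ is locally constant on it. The identity component preserves each line of $\mathcal J_1$ and, being connected, fixes its endpoints. These are dense in $\partial X$ by minimality, so the identity component is trivial and $\hat S$ is discrete. It contains the cocompact group $S$, so the index is finite.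

**Step 2. The discrete factor.** We want a one-ended $\Lambda$. Let $\Lambda_0$ be a discrete group of type $\mathrm{FP}_2$ over $\mathbb Q$ that is not finitely presented, and let $\Lambda=\Lambda_0\times\mathbb Z$. Tensoring free resolutions for the two factors shows that $\Lambda$ is of type $\mathrm{FP}_2$ over $\mathbb Q$. If $\Lambda$ were finitely presented, adding the generator of $\mathbb Z$ as a relator would give a finite presentation of $\Lambda_0$; so $\Lambda$ is not finitely presented. The group $\Lambda_0$ is finitely generated, being of type $\mathrm{FP}_1$, and infinite. To see that $\Lambda$ is one-ended, note that a finite set in the product Cayley graph lies in some box $F_0\times[-n,n]$ with $F_0$ finite, and the complement of the box is connected. Indeed, every point of it can be moved, in the complement, along its vertical line to level $n+1$ or $-n-1$; these two levels are connected; and they are joined by lines $\{x\}\times\mathbb Z$ with $x\notin F_0$. So the complement of the finite set has one infinite component, and all its other components lie in the box.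

**Step 3. The groups.** Define
$$U=S\times K,\qquad A=\big\langle U,t\;\big|\;t(g_1^n,x)t^{-1}=(g_2^n,px)\ (n\in\mathbb Z,\,x\in K)\big\rangle,\qquad G=A*_K(K\times\Lambda).$$
Here $A$ is the HNN extension along the isomorphism $E_1:=\langle g_1\rangle\times K\to E_2:=\langle g_2\rangle\times pK$. By normal forms in Bass–Serre theory, $U\to A$, $A\to G$ and $B:=K\times\Lambda\to G$ are injective, and $A\cap B=K$. As $S$, $K$ and $\Lambda$ centralize $K$ and $txt^{-1}=px$ for $x\in K$, Lemma 1.2 makes $G$ a TDLC-group. The subgroups $U,A,B$ contain $K$, so they are open; $S$ and $\Lambda$ meet $K$ trivially, so they are discrete. $G$ is generated by $K$ and a finite set.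

**Main Theorem 4.3.** With the topology for which the subgroups $p^kK$ $(k\ge0)$ form a neighborhood base at $1$, $G$ is a TDLC-group of type $\mathrm{FP}_2$. It is not compactly presented, and it is not quasi-isometric to any finitely generated discrete group; indeed, it is not quasi-isometric to any compactly generated unimodular locally compact group.

How does this cure the defect found in Section 3? In the space for $A$, each vertex of the Bass–Serre tree becomes a copy of $X$, and an arrow becomes a gluing of a line from $\mathcal J_2$ at its tail to a line from $\mathcal J_1$ at its head, with stretch factor $\lambda^{-1}\neq1$. Quasi-isometries act on the copies of $X$ by isometries, by (X2), so they must respect the stretch factor, and with it the arrow. Lines in $\mathcal J_2$ carry $p$ arrows and lines in $\mathcal J_1$ carry one. Then we count lines, weighted by covolumes, instead of arrows.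

## 5. Type $\mathrm{FP}_2$ without compact presentability

**Proposition 5.1.** If $\Lambda$ is of type $\mathrm{FP}_n$ over $\mathbb Q$, then $A$ and $G$ are of type $\mathrm{FP}_n$ ($A$ for every $n$). In particular $G$ is of type $\mathrm{FP}_2$.

*Proof.* **Step 1. Induction from open subgroups.** This transports resolutions. For an open subgroup $H\le G$, the functor $\mathbb Q[G]\otimes_{\mathbb Q[H]}-$ takes discrete modules to discrete modules, since the stabilizer of $g\otimes m$ contains $gH_mg^{-1}$. It is exact, as $\mathbb Q[G]$ is a free right $\mathbb Q[H]$-module. It preserves projectives, because its right adjoint, restriction, is exact. It sends $\mathbb Q[H/C]$ to $\mathbb Q[G/C]$.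

**Step 2. Resolutions for $B$, $U$ and $E_2$.** These are the building blocks. Take a free $\mathbb Q[\Lambda]$-resolution of $\mathbb Q$ that is finitely generated in degrees $\le n$ and inflate it along $B\to\Lambda$. Then $\mathbb Q[\Lambda]$ becomes $\mathbb Q[B/K]$, so we get a resolution over $B$ by permutation modules with compact open stabilizers, which are projective, with finitely many orbits in degrees $\le n$. The quotient $X/S$ is a closed aspherical manifold, hence a finite $K(S,1)$; the cellular chains of $X$ inflate to a resolution for $U=S\times K$ with finitely many orbits in all degrees. For $E_2=\langle g_2\rangle\times pK$ inflate $0\to\mathbb Q[\mathbb Z]\to\mathbb Q[\mathbb Z]\to\mathbb Q\to0$.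

**Step 3. Assembling along trees.** The Bass–Serre tree of $A$ has vertices $aU$ and edges $aE_2$ from $aU$ to $atU$, so there is an exact sequence
$$0\to\mathbb Q[A/E_2]\to\mathbb Q[A/U]\to\mathbb Q\to0.$$
Induce the resolutions of Step 2 to resolutions of the first two modules, and lift the first map to a chain map between them. By the long exact homology sequence, the mapping cone has $H_0=\mathbb Q$, $H_1=\ker(\mathbb Q[A/E_2]\to\mathbb Q[A/U])=0$ and no higher homology. So it is a projective resolution of $\mathbb Q$ by permutation modules with compact open stabilizers, with finitely many orbits in every degree. For $G$ use in the same way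
$$0\to\mathbb Q[G/K]\to\mathbb Q[G/A]\oplus\mathbb Q[G/B]\to\mathbb Q\to0,$$
where $\mathbb Q[G/K]$ is itself projective; the cone has finitely many orbits in degrees $\le n$. $\square$

**Proposition 5.2.** $A$ is compactly presented; $G$ is not.

*Proof.* The group $S$ is finitely presented. So $A$ is presented by a finite generating set of $S$, together with $K$ and $t$, with relators: finitely many relators of $S$; the multiplication table of $K$; $[s,k]$ for $s$ in the generating set and $k\in K$; $tkt^{-1}(pk)^{-1}$ for $k\in K$; and one relator expressing $tg_1t^{-1}=g_2$. Their lengths are bounded.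

Now suppose $G=\langle C\mid R\rangle$ with $C$ compact and $R$ of bounded length.

**Step 1. A quotient map to $\Lambda$.** Let $G\to\Lambda$ kill $A$ and be the projection on $B=K\times\Lambda$. Both maps are trivial on $K$, so this is well defined. It kills the open subgroup $K$, so it is continuous. Its kernel is the normal closure of $A$. Let $\Sigma$ be a finite set with $\langle K,\Sigma\rangle=A$. The kernel is normally generated by the compact set $K\cup\Sigma$.

**Step 2. Elements of $K\cup\Sigma$ are words in $C$ of bounded length.** Put $C_1=C\cup C^{-1}\cup\{1\}$. Since $G$ is the union of the compact sets $C_1^n$, Baire's theorem gives some $C_1^n$ with nonempty interior, so $C_1^{2n}$ contains a neighborhood $V$ of $1$. The compact set $K$ is covered by finitely many translates $gV$, and $\Sigma$ is finite.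

**Step 3. $\Lambda$ would be finitely presented.** Let $W$ be a set of such words, one for each element of $K\cup\Sigma$. Then $\Lambda=\langle C\mid R\cup W\rangle$, and all these relators have length at most some $m$. The image $\bar C\subset\Lambda$ of $C$ is compact in a discrete group, hence finite. Let $\bar R$ be the finite set of words of length $\le m$ in $\bar C$ that are trivial in $\Lambda$. The map $F(C)\to F(\bar C)\to\langle\bar C\mid\bar R\rangle$ kills $R\cup W$, so it induces a map $\Lambda\to\langle\bar C\mid\bar R\rangle$, which is inverse to the natural map $\langle\bar C\mid\bar R\rangle\to\Lambda$. So $\Lambda$ is finitely presented, a contradiction. $\square$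

**Remark 5.3.** Let $S$ and $g_1,g_2$ be trivial. Then $A$ becomes $P$ and $G$ becomes $G^\circ$. The proofs apply: $U=K$ and $E_2=pK$ have the resolution $\mathbb Q$ concentrated in degree $0$, and in Proposition 5.2 take $\Sigma=\{t\}$. The map to $\Lambda$ exists in the same way.

## 6. Graphs over trees: trapping a set in one piece, and extracting an action

The next two lemmas are used twice: for the graph of $A$, whose pieces are copies of $X$, and for the graph of $G$, whose pieces are copies of $A$ and $\Lambda$.

**Setting.** $Z$ is a connected graph and $\pi$ maps its vertices to the vertices of a tree $\mathcal T$. Each edge of $Z$ is *horizontal* (its ends have equal image) or *vertical over an edge $e$ of $\mathcal T$* (its ends map to the two ends of $e$). $Q_e$ is the set of endpoints of vertical edges over $e$, and $Z_u=\pi^{-1}(u)$ are the *pieces*. A path in $Z$ whose ends map to different sides of $e$ contains a vertical edge over $e$.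

**Lemma 6.1.** Let $W$ be a connected graph and $f:W\to Z$ a map with $d(f(x),f(y))\le M$ for adjacent $x,y$. Put $W_e=f^{-1}(N_M(Q_e))$. Suppose there is $\rho$ such that for all edges $e,e'$ of $\mathcal T$:

* (a) any two points of $W\setminus N_\rho(W_e)$ are joined by a path in $W\setminus W_e$;
* (b) $W\neq N_\rho(W_e)\cup N_\rho(W_{e'})$.

Then $f(W)\subseteq N_{M(\rho+1)+1}(Z_w)$ for some vertex $w$.

*Proof.* **Step 1. Each edge gets a preferred side.** If $x,y$ are adjacent and $\pi f(x),\pi f(y)$ lie on different sides of $e$, a geodesic of length $\le M$ from $f(x)$ to $f(y)$ contains a vertical edge over $e$, so $x,y\in W_e$. By (a), all points outside $N_\rho(W_e)$ are mapped to one side $s(e)$, and by (b) with $e'=e$ there are such points. A point outside $N_\rho(W_e)\cup N_\rho(W_{e'})$ shows $s(e)\cap s(e')\ne\emptyset$ for all $e,e'$. If $\pi f(x)\notin s(e)$, then $x\in N_\rho(W_e)$, and so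
$$d(f(x),Q_e)\le M(\rho+1).\tag{6.1}$$

**Step 2. Following the sides leads to a vertex.** Orient $e$ towards $s(e)$. At most one edge at a vertex points away from it, since two such edges would have disjoint sides $s(e),s(e')$. Fix $x_0\in W$, start at $w_0=\pi f(x_0)$ and follow edges $e_1,e_2,\dots$ pointing away as long as possible. There is no backtracking, because $e_i$ points towards the vertex just reached. So this is a geodesic in $\mathcal T$, and $w_0\notin s(e_i)$. A path from $f(x_0)$ to $Q_{e_i}$ crosses $e_1,\dots,e_{i-1}$. By (6.1), $M(\rho+1)\ge d(f(x_0),Q_{e_i})\ge i-1$. So the process stops, at a vertex $w$ all of whose edges point towards $w$.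

**Step 3. Everything is near $Z_w$.** If $\pi f(x)\ne w$, let $e$ be the edge at $w$ towards $\pi f(x)$. Then $\pi f(x)\notin s(e)$, so (6.1) holds, and $Q_e\subseteq N_1(Z_w)$. $\square$

**Lemma 6.2.** Let $Z$ be locally finite, $H$ a compactly generated locally compact group, $h:H\to Z$ a q.i. with quasi-inverse $\bar h$, and $f_\gamma=h\circ L_\gamma\circ\bar h$, where $L_\gamma$ is left multiplication by $\gamma\in H$. These are $(L,C)$-q.i. with uniform $L,C$. Let $\mathcal V\subseteq V(\mathcal T)$ be such that the pieces $Z_u$, $u\in\mathcal V$, are nonempty and pairwise at infinite Hausdorff distance. Suppose that for some $D$, for all $\gamma\in H$ and $u\in\mathcal V$ there is $\gamma u\in\mathcal V$ with $d_{\mathrm{Haus}}(f_\gamma(Z_u),Z_{\gamma u})\le D$. Then: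

1. this is an action of $H$ on $\mathcal V$ with finitely many orbits;
2. for $u\in\mathcal V$ and $z_0\in Z_u$ there is $r$ such that each $z\in Z_u$ is within $r$ of $f_\gamma(z_0)$ for some $\gamma\in H_u$;
3. if $H_u$ is open (automatic for discrete $H$), and $Z_u$ with horizontal edges is a connected graph whose inclusion in $Z$ is a q.i. embedding, then $H_u$ is compactly generated and q.i. to $Z_u$.

*Proof.* Enlarge $L,C$ to be valid for $h,\bar h$ as well.

**(1)** The vertex $\gamma u$ is unique, by infinite Hausdorff distances. Since $\bar hh$ is at bounded distance from the identity, $f_{\gamma\gamma'}$ and $f_\gamma f_{\gamma'}$ are at uniformly bounded distance, and so are $f_1=h\bar h$ and $\mathrm{id}$. Hence $Z_{(\gamma\gamma')u}$ and $Z_{\gamma(\gamma'u)}$ are at finite Hausdorff distance, so they are equal, and we have an action. For finiteness, let $z\in Z_u$, $o\in Z$, and put $\gamma=\bar h(o)\bar h(z)^{-1}$. Then $f_\gamma(z)=h\bar h(o)$ is within $C$ of $o$, so $Z_{\gamma u}$ meets the finite ball $B(o,C+D)$. Only finitely many pieces do.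

**(2)** We correct an arbitrary element so that it fixes $u$. Let $F$ be the finite set of $u'\in Hu$ whose piece meets $B(z_0,C+D)$, and choose $\beta_{u'}\in H$ with $\beta_{u'}u'=u$ for $u'\in F$. Given $z\in Z_u$, let $\gamma_1=\bar h(z_0)\bar h(z)^{-1}$. As in (1), $f_{\gamma_1}(z)$ is within $C$ of $z_0$ and $\gamma_1u\in F$. Put $\beta=\beta_{\gamma_1u}$ and $\gamma=(\beta\gamma_1)^{-1}\in H_u$. Then $f_{\gamma^{-1}}(z)$ is boundedly close to $f_\beta(f_{\gamma_1}(z))$, hence to $f_\beta(z_0)$, which is boundedly close to $z_0$ because $\beta$ ranges over a finite set. Apply $f_\gamma$: $z$ is boundedly close to $f_\gamma(z_0)$.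

**(3)** Put $c=\bar h(z_0)$. Then $f_\gamma(z_0)=h(\gamma c)$, and by left-invariance $|d(\gamma c,\gamma'c)-d(\gamma,\gamma')|\le2|c|$, where $|c|=d(1,c)$. For $\gamma\in H_u$ the point $f_\gamma(z_0)$ is within $D$ of $Z_u$. So by (2), moving $f_\gamma(z_0)$ to a nearest point of $Z_u$, the map $\gamma\mapsto f_\gamma(z_0)$ induces a q.i. from $H_u$ with the restricted metric $d_H$ to $Z_u$. Now $Z_u$ is a connected graph: given $\gamma,\gamma'\in H_u$, take a geodesic of $Z_u$ between the corresponding points and choose for each of its vertices an element of $H_u$ mapped near it. This gives $m\ge1$ and $c'$ such that $\gamma,\gamma'$ are joined by a chain in $H_u$ of at most $c'd_H(\gamma,\gamma')+c'$ steps of $d_H$-length $\le m$. So $\{\gamma\in H_u:|\gamma|\le m\}$ generates $H_u$. It is a neighborhood of $1$ in $H_u$. It is compact because $H_u$ is open, hence closed, and balls of $H$ are compact. By the chain estimate its word metric is q.i. to $d_H|_{H_u}$. $\square$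

## 7. Sets of linear growth do not separate $X$

To apply Lemma 6.1 to copies of $X$ we must know that a set as thin as a line does not disconnect $X$ coarsely. Dimension matters: in the real hyperbolic plane, points spaced by $1$ on a geodesic have linear growth, their $1$-neighborhood contains the geodesic, and so it separates points arbitrarily far from it.

**Lemma 7.1.** For all $c,r>0$ there is $\rho$ such that: if $\Xi\subset X$ satisfies $|\Xi\cap B(x,k)|\le ck$ for all $x\in X$, $k\ge1$, then any $x,y\in X$ with $d(x,\Xi),d(y,\Xi)\ge\rho$ are joined by a path in $X\setminus N_r(\Xi)$.

*Proof.* The path will go out along a random ray from $x$, around a large circle, and back along a ray to $y$. Write $T^1_xX\cong S^7$ for the unit tangent sphere, and $\sigma_x$ for its uniform probability measure. Constants called $C$ depend only on $X$.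

**Step 1. Comparing rays from $x$ with rays from $y$.** *The bijection $T^1_yX\to\partial X\to T^1_xX$ given by endpoints of rays is a diffeomorphism.* Let $I=\mathrm{Isom}(X)$, and let $P_\xi=I_\xi$ be the closed stabilizer of some $\xi\in\partial X$. The group $I_x$ is transitive on $T^1_xX$, and the stabilizer in $I_x$ of a direction is the stabilizer of its endpoint. So $I$ is transitive on $\partial X$, and $T^1_xX\to\partial X=I/P_\xi$ is the $I_x$-equivariant smooth bijection $I_x/(I_x\cap P_\xi)\to I/P_\xi$, where the direction of $\xi$ is taken as base point. By equivariance it has constant rank, so it is a diffeomorphism. Apply this to $x$ and to $y$.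

**Step 2. A random great circle avoids small caps.** *A uniformly distributed great circle in $S^7$ meets a given cap of radius $\alpha$ with probability at most $C\alpha^6$.* By invariance, this is the probability that a uniform point of $S^7$ lies within $\alpha$ of a fixed great circle. In coordinates $(\cos\phi\cdot u,\sin\phi\cdot w)$ with $u\in S^1$, $w\in S^5$, the distance to the circle $\phi=0$ is $\phi$ and the volume element is $\cos\phi\sin^5\phi\,d\phi\,du\,dw$. Integrate over $\phi\le\alpha$.

**Step 3. Many rays avoid $N_r(\Xi)$.** Suppose a point at distance $\le r$ from $z$ lies on the ray from $x$ in direction $\theta$, and $d(x,z)=k>r$. By CAT(0) comparison the angle between $\theta$ and the direction of $z$ is at most $\arcsin(r/k)\le\frac{\pi r}{2k}$. So the closed set $\mathrm{Sh}_x(z,r)$ of such $\theta$ has measure $\sigma_x\le C(r/k)^7$. If $d(x,\Xi)\ge\rho\ge\max(2r,1)$, sort the points of $\Xi$ by dyadic distance from $x$; the shadows have total measure at most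
$$\sum_{i\ge0}c\,2^{i+1}\rho\cdot C\Big(\frac r{2^i\rho}\Big)^7\le C'c\,r^7\rho^{-6},$$
which is $<1$ for $\rho$ large depending only on $c,r$. Fix such $\rho$. Then $\Theta_x=\{\theta:\text{the ray avoids }N_r(\Xi)\}$ has positive measure, and so has $\Theta_y$. (All sets here are measurable: $\Xi$ is countable, and complements are countable unions of closed sets.) The same estimate shows that for every $r'$ the measures of $\mathrm{Sh}_x(z,r')$ with $d(x,z)>2r'$ are summable. Only finitely many $z\in\Xi$ have $d(x,z)\le2r'$. By Borel–Cantelli, almost every ray from $x$ meets only finitely many of the $r'$-balls around points of $\Xi$, so it is eventually outside $N_{r'}(\Xi)$.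

**Step 4. Good rays to $y$, seen from $x$.** By Step 1 the image $\Psi$ of $\Theta_y$ in $T^1_xX$ has positive measure. Let $D=d(x,y)$. Rays $c_x,c_y$ from $x,y$ to the same boundary point satisfy $d(c_x(s),c_y(s))\le D$, because this function of $s\ge0$ is convex and bounded, hence nonincreasing. By Step 3 with $r'=r+D$, for some $s_0$ the set
$$\Psi_0=\{\psi\in\Psi:d(\exp_x(s\psi),\Xi)>r+D\ \text{for all }s\ge s_0\}$$
has positive measure.

**Step 5. Joining by a circle.** Choose $\theta,\psi\in T^1_xX$ independently and uniformly. Almost surely they span a great circle, which is uniformly distributed, and $\eta:=\mathrm{Prob}(\theta\in\Theta_x,\psi\in\Psi_0)>0$. Let $s>\max(s_0,2r+1)$. If $d(\exp_x(s\zeta),z)\le r$ with $z\in\Xi$, then $|d(x,z)-s|\le r$, and $\zeta$ is within angle $\frac{\pi r}{2(s-r)}$ of the direction of $z$. There are at most $c(s+r)$ such $z$. By Step 2, the curve $\exp_x(s\cdot\text{circle})$ meets $N_r(\Xi)$ with probability at most $c(s+r)\,C''\big(r/(s-r)\big)^6$, which tends to $0$ as $s\to\infty$. For large $s$ it is $<\eta$. So there are $\theta\in\Theta_x$ and $\psi\in\Psi_0$ whose circle curve avoids $N_r(\Xi)$.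

Go from $x$ along the ray $\theta$ to $\exp_x(s\theta)$, then along the circle curve to $\exp_x(s\psi)$, then along a geodesic of length $\le D$ to the point at time $s$ of the corresponding ray from $y$. This geodesic avoids $N_r(\Xi)$, since it starts at distance $>r+D$ from $\Xi$. Finally return to $y$ along that ray, whose direction is in $\Theta_y$. $\square$

## 8. A graph of planes for $A$, and its junctions

**Step 1. The graph $Y=Y_p$.** We build a graph that is q.i. to $A$ and in which the copies of $X$ are visible. Let $T$ be the Bass–Serre tree of $A$, with vertices $aU$ and edges $aE_2$ joining $aU$ and $atU$. Let $U$ act on $X$ through $S$, and let $\mathcal X=A\times_UX$. It is the disjoint union of the copies $X_v=\{[a,x]:x\in X\}$ of $X$ for $v=aU$; the identification of $X_v$ with $X$ is canonical up to $S$. Let $\mathcal J_i(v)=a\mathcal J_i$ and $\mathcal J(v)=\mathcal J_1(v)\cup\mathcal J_2(v)$. Choose $y_1\in\ell_1$ and $y_2\in\ell_2\setminus Sy_1$, and put $\mathcal N=Sy_1\cup Sy_2$. This set is $q_0$-dense in $X$ for some $q_0$. Fix $R\ge\max(2q_0+1,|g_1|,|g_2|)$.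

The vertex set of $Y$ is $A\times_U\mathcal N$, with pieces $Y_v\subset X_v$. Horizontal edges join distinct points of one $Y_v$ at $X_v$-distance at most $R$. Vertical edges are $[a,y_2]-[at,y_1]$ for $a\in A$. Replacing $a$ by $a(g_2^n,px)$ and using $(g_2^n,px)t=t(g_1^n,x)$, we see that the vertical edges over the edge $aE_2$ of $T$ are
$$[a,g_2^ny_2]-[at,g_1^ny_1],\qquad n\in\mathbb Z.$$

The graph $Y_v$ with horizontal edges is connected, and $d_{Y_v}\le d_X+1$, $d_X\le R\,d_{Y_v}$: sample a geodesic of $X$ with step $\le1$ and approximate by points of $\mathcal N$. So $Y$ is connected. As $S$ acts freely on $X$, vertex stabilizers are conjugates of $K$, and there are two $A$-orbits of vertices. $Y$ is locally finite. This is clear for horizontal edges. The vertical edges at $[1,y_2]$ have $a\in K$, so the neighbors are $[kt,y_1]$ with $k\in K/pK$. The vertical edges at $[t,y_1]$ have $at=tk$ with $k\in K$, so $a=pk$ and the only neighbor is $[1,y_2]$. By (C1), $A$ is q.i. to $Y$.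

**Step 2. Lines and junctions.** This records how arrows are seen inside the copies of $X$. To the edge $e=aE_2$ between $v=aU$ and $w=atU$ associate the lines $\ell^v_e=a\ell_2\in\mathcal J_2(v)$ and $\ell^w_e=at\ell_1\in\mathcal J_1(w)$, and the affine bijection $\ell^v_e\to\ell^w_e$ with $[a,g_2^ny_2]\mapsto[at,g_1^ny_1]$, of scale factor $|g_1|/|g_2|=\lambda^{-1}$. We say that $e$ *belongs to* these two lines. The endpoints of vertical edges over $e$ are the *marked points* of these lines.

The edges at the vertex $U$ are $uE_2$ with $u\in U/E_2$, with line $u\ell_2$, and $ut^{-1}E_2$ with $u\in U/E_1$, with line $u\ell_1$. The fibers of $U/E_2\to S/\langle g_2\rangle$ are copies of $K/pK$, and $U/E_1\to S/\langle g_1\rangle$ is bijective. Hence every line in $\mathcal J_2(v)$ belongs to exactly $p$ edges, and these have the same marked points on it, as $K$ acts trivially on $X$. Every line in $\mathcal J_1(v)$ belongs to exactly one edge, whose other end carries a $\mathcal J_2$-line.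

**Definition 8.1.** For a pair $(v_0,m_0)$ with $m_0\in\mathcal J_2(v_0)$, the *junction* with *center* $(v_0,m_0)$ has as *leaves* the $p$ pairs $(v_i,m_i)$, $m_i\in\mathcal J_1(v_i)$, at the other ends of the $p$ edges belonging to $m_0$. Center and leaves are its *members*.

For example, the junction with center $(U,\ell_2)$ has the leaves $(ktU,kt\ell_1)$, $k\in K/pK$. Each pair $(v,m)$ with $m\in\mathcal J(v)$ is a member of exactly one junction: as center if and only if $m\in\mathcal J_2(v)$, and as leaf if and only if $m\in\mathcal J_1(v)$. The $p+1$ members involve distinct vertices of $T$. Each marked point of $m_0$ is adjacent in $Y$ to a corresponding marked point of every $m_i$. So for two members $(v,m),(w,m')$ of a junction we get an affine map $\kappa:m\to m'$ moving marked points by at most $2$ in $Y$, with scale factor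
$$s(v,w)=\lambda^{-1},\ \lambda,\ 1\quad\text{for (center, leaf), (leaf, center), (leaf, leaf) respectively.}$$

**(8.1)** *If two consecutive edges on a geodesic of $T$ meet at $u$ and have the same line in $X_u$, then $u$ is the center vertex, and both other ends are leaf vertices, of one junction; this cannot happen at two consecutive vertices of a geodesic. Two vertices $v\ne w$ belong to a common junction if and only if at all interior vertices of $[v,w]$ the lines of the two edges coincide; this forces $d(v,w)\le2$, and the junction is unique.* A line belonging to two edges lies in $\mathcal J_2(u)$, so both other ends carry $\mathcal J_1$-lines, which belong to one edge only. This gives the first sentence, and it shows that coincidence at all interior vertices forces $d(v,w)\le2$. Adjacent vertices are in the junction of their edge, and if $d(v,w)=2$ and the lines in the middle coincide, both are leaf vertices of one junction. Conversely, members of a junction are at distance $1$ (center and leaf) or at distance $2$ with the center in the middle (two leaves), and in each case the edges of $[v,w]$ belong to the center line, so they determine the junction.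

**Lemma 8.2.** There is $\kappa_0$ with $d_X(x,x')\le\kappa_0\,d_Y(x,x')$ for $x,x'$ in the same piece.

*Proof.* We retract $Y$ to one copy of $X$. Fix $v$. Define $\rho_w:X_w\to X_v$ by $\rho_v=\mathrm{id}$ and $\rho_w=\rho_{w^-}\circ\kappa_e\circ\mathrm{proj}_{\ell^w_e}$, where $e$ is the first edge from $w$ towards $v$, $w^-$ is its other end, and $\kappa_e:\ell^w_e\to\ell^{w^-}_e$ is the affine map. Let $r_v=\rho_w$ on $Y_w$; it is the identity on $Y_v$. Endpoints of a vertical edge have equal images, since $\kappa_e$ takes one endpoint to the other. Consider a horizontal edge in $Y_w$, and let $v=v_0,e_1,v_1,\dots,e_k,v_k=w$ be the geodesic. If $k=0$ the images are at distance $\le R$. If $k\ge1$, let $D_i$ be the distance of the images of the endpoints on $\ell^{v_i}_{e_i}$. Then $D_k\le R$ and $D_{i-1}\le\lambda_*D_i$, since projections are $1$-Lipschitz. If the lines of $e_{i-1},e_i$ at $v_{i-1}$ differ, also $D_{i-1}\le b_0$ by (4.1). The final distance is at most $\lambda_*D_1$. If $k=1$, then $D_1\le R$. If $k\ge2$ and the lines at $v_1$ differ, then $D_1\le b_0$. If they agree, then $D_1\le\lambda_*D_2$, with $D_2\le R$ if $k=2$, and $D_2\le b_0$ if $k\ge3$, because then the lines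 at $v_2$ differ by (8.1). So $r_v$ moves the ends of every edge to points at distance at most $\kappa_0:=\lambda_*^2\max(b_0,R)$. Apply $r_v$ to a geodesic of $Y$ from $x$ to $x'$. $\square$

So pieces are uniformly q.i. embedded. The marked points on a line have spacing $|g_1|$ or $|g_2|$; hence there is $c_1$, uniform in $e$ and $y$, with
$$|Q_e\cap B_Y(y,k)|\le c_1k\qquad(k\ge1).\tag{8.2}$$
In contrast, $|\mathcal N\cap B_X(x,k)|$ grows exponentially in $k$, because volumes of balls in $X$ do and $\mathcal N$ is $q_0$-dense. We call arguments that play these two off against each other "by growth".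

**(8.3)** *$Y$ is one-ended; hence so is every connected locally finite graph q.i. to $A$.* Let $F\subset Y$ be finite. The complement of a ball in $X$ is connected. Sampling paths in the complement of a large ball shows that $Y_v\setminus F$ has exactly one infinite component $Y_v^\infty$, with finite complement in $Y_v$, and $Y_v^\infty=Y_v$ if $F\cap Y_v=\emptyset$. For adjacent $v,w$, infinitely many pairwise disjoint vertical edges join $Y_v$ and $Y_w$, so some join $Y_v^\infty$ and $Y_w^\infty$. Thus $\bigcup_vY_v^\infty$ lies in one component of $Y\setminus F$, and only finitely many vertices lie outside it.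

## 9. Quasi-isometries preserve planes, junctions and arrows

Let $p,p'$ be primes (with the same $S,g_1,g_2$), let $Y=Y_p$ and $Y'=Y_{p'}$ with trees $T,T'$, and let $f:Y\to Y'$ be an $(L,C)$-q.i. with quasi-inverse $\bar f$. In Section 10 we need only $p=p'$. Below, "bounded", "$\approx$" (at bounded distance) and constants are uniform, depending only on $L,C$ and the groups.

**Lemma 9.1.** There are a constant $D$ and a bijection $f_*:V(T)\to V(T')$ with $d_{\mathrm{Haus}}(f(Y_v),Y'_{f_*v})\le D$. Distinct pieces are at infinite Hausdorff distance.

*Proof.* **Step 1. Each $f(Y_v)$ is near one piece.** Apply Lemma 6.1 to $W=Y_v$ with its horizontal graph, to $f|_W$, and to $M=L+C$. Here $e$ is an edge of $T'$, and $W_e$ consists of points of $\mathcal N$ (in $X_v\cong X$) mapped into $N_M(Q_e)$. By (8.2), because balls of fixed radius in $Y,Y'$ have boundedly many points and $f$ is boundedly many-to-one, we get $|W_e\cap B_X(x,k)|\le c_2k$ for all $x\in X$, $k\ge1$. Let $\rho_0$ be given by Lemma 7.1 for $c=c_2$, $r=q_0+1$, and put $\rho=\rho_0+1$. If $d_{Y_v}(x,W_e)>\rho$, then $d_X(x,W_e)\ge\rho_0$. So two such points are joined by a path in $X\setminus N_{q_0+1}(W_e)$. Sampling it with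 step $\le1$ and approximating by points of $\mathcal N$ within $q_0$ gives a path in $Y_v\setminus W_e$. This is (a). Condition (b) holds by growth: $\mathcal N$ has exponential growth, while $N_\rho(W_e)\cup N_\rho(W_{e'})$ has linear growth. So $f(Y_v)\subset N_{D_1}(Y'_w)$ for some $w=:f_*v$, with $D_1$ uniform.

**Step 2. Bijectivity.** If $Y_v\subset N_{D_2}(Y_{v'})$ with $v\ne v'$, then $Y_v\subset N_{D_2}(Q_e)$ for the edge $e$ at $v$ towards $v'$, which is impossible by growth. In particular distinct pieces are at infinite Hausdorff distance. Step 1 for $\bar f$ gives $\bar f_*$. Then $Y_v$ lies in a bounded neighborhood of $Y_{\bar f_*f_*v}$, so $\bar f_*f_*v=v$. Symmetrically $f_*\bar f_*=\mathrm{id}$.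

**Step 3. Hausdorff distance.** With $w=f_*v$ we have $\bar f(Y'_w)\subset N_{D_1}(Y_v)$. Applying $f$, we see that $Y'_w$ lies in a bounded neighborhood of $f(Y_v)$. $\square$

**Lemma 9.2.** For each $v$ there is a unique isometry $\varphi_v=\varphi_v(f):X_v\to X_{f_*v}$ at finite distance from $f|_{Y_v}$. The distance is at most $B$, with $B$ uniform. (Points of $X_v$ are compared with points of $Y_v$ at distance $\le q_0$.)

*Proof.* By Lemmas 8.2 and 9.1, $f$ induces a q.i. $X_v\to X_{f_*v}$ with uniform constants. By Pansu's theorem (X2) it is at finite distance from an isometry $\varphi$. An isometry at finite distance from the identity is trivial on $\partial X$, hence trivial; this gives uniqueness. For uniformity, $\psi=\varphi^{-1}f$ is a q.i. with uniform constants at finite distance from the identity. For $x\in X$ take geodesic lines $\beta_1,\beta_2$ through $x$, orthogonal at $x$. The quasi-geodesic $\psi(\beta_i)$ has the same endpoints at infinity as $\beta_i$, so $\psi(\beta_i)\subset N_m(\beta_i)$ with $m$ uniform, by the Morse lemma. So $\psi(x)$ is within $m$ of some $\beta_1(a)$ and of some $\beta_2(b)$, with parameters measured from $x$. By CAT(0) comparison $\sqrt{a^2+b^2}\le d(\beta_1(a),\beta_2(b))\le2m$,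 so $d(\psi(x),x)\le m+|a|\le3m$. $\square$

**Proposition 9.3.** $\varphi_v(\mathcal J_i(v))=\mathcal J_i(f_*v)$ for $i=1,2$. The map $(v,m)\mapsto(f_*v,\varphi_v(m))$ is a bijection of pairs carrying junctions onto junctions, centers to centers, leaves to leaves. In particular $p=p'$. Moreover, for members $(v,m),(w,m')$ of a junction, with affine map $\kappa:m\to m'$, the maps $\varphi_w\circ\kappa$ and $\kappa'\circ\varphi_v$ are at uniformly bounded distance on $m$, where $\kappa'$ is the affine map between the image members.

*Proof.* **Step 1. Common junctions are visible in $Y$.** For $v\ne w$ let $I_r(v,w)=N_r(Y_v)\cap N_r(Y_w)$. For every edge $e$ on $[v,w]$ we have $I_r(v,w)\subset N_{2r}(Q_e)$, since a path of length $\le2r$ through the given point from $Y_v$ to $Y_w$ crosses $e$. If $v,w$ are in a common junction and $r\ge1$, then $I_r(v,w)$ contains the marked points of the center line. So it is unbounded, and at finite Hausdorff distance from each line of the junction. Otherwise, by (8.1), there are consecutive edges $e,e'$ on $[v,w]$ with distinct lines $m\neq m'$ in some $X_u$. If $I_r(v,w)$ were unbounded, there would be points of $m$ and of $m'$ tending to infinity at bounded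 $d_Y$-distance from each other, hence at bounded $d_X$-distance by Lemma 8.2, and $m,m'$ would have a common endpoint. They do not, so $I_r(v,w)$ is bounded for all $r$.

**Step 2. Junctions go to junctions.** For a suitable $r'$ we have $f(I_r(v,w))\subset I_{r'}(f_*v,f_*w)$, so $f_*$ carries pairs of vertices in a common junction to such pairs. Let $(v,m),(w,m')$ be distinct members of one junction, and let $j'$ be the junction of $f_*v,f_*w$, with line $m''$ in $X_{f_*v}$. By Step 1, $f$ maps the marked points of $m$ into a bounded neighborhood of $m''$. So the line $\varphi_v(m)$ lies in a bounded neighborhood of $m''$, in $X_{f_*v}$ by Lemma 8.2, and therefore $\varphi_v(m)=m''$. Likewise for $w$. So $(f_*v,\varphi_v(m))$ and $(f_*w,\varphi_w(m'))$ are members of $j'$. As $(f_*v,\varphi_v(m))$ is in exactly one junction, $j'$ does not depend on $(w,m')$; so the images of all members of one junction are members of one junction. The same holds for $\bar f$. By uniqueness in Lemma 9.2, $\varphi_{f_*v}(\bar f)\circ\varphi_v(f)=\mathrm{id}$, and similarly in the other order. So the map on pairs is bijective, and the members of a junction are carried bijectively onto the members of a junction.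 Counting members gives $p+1=p'+1$.

**Step 3. Compatibility with the affine maps.** Let $x\in m$ be a marked point. Since $d_Y(x,\kappa(x))\le2$, in $Y'$ we have
$$\varphi_w(\kappa x)\approx f(\kappa x)\approx f(x)\approx\varphi_v(x)\approx\kappa'(\varphi_v(x)).$$
The last step holds because marked points form a net in $\varphi_v(m)$, and $\kappa'$ is affine with scale factor $\le\lambda_*$ and moves marked points by at most $2$. By Lemma 8.2 the outer terms are also at bounded distance in $X_{f_*w}$. Since marked points form a net in $m$, the last assertion follows.

**Step 4. Arrows are preserved.** The maps $\varphi_w\kappa$ and $\kappa'\varphi_v$ are affine maps of lines at bounded distance, so their scale factors agree: $s(v,w)=s(f_*v,f_*w)$. Since $\lambda\ne1$, the numbers $\lambda^{-1},\lambda,1$ are distinct. So (center, leaf) pairs go to (center, leaf) pairs. Hence centers go to centers and leaves to leaves. This means $\varphi_v(\mathcal J_i(v))\subseteq\mathcal J_i(f_*v)$, with equality by applying the same to $\bar f$. $\square$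

## 10. A weighted count of lines: $A$ is not quasi-isometric to a unimodular group

**Theorem 10.1.** $A$ is not quasi-isometric to any finitely generated discrete group; more generally, not to any compactly generated unimodular locally compact group $H$.

*Proof.* (For discrete $H$ take $\mu$ below to be counting measure; all openness claims are then void.) Suppose $h:H\to Y$ is a q.i., and let $f_\gamma$ be as in Lemma 6.2.

**Step 1. $H$ acts by isometries on the copies of $X$.** This replaces the arrow-preserving action of Proposition 1.3. By Lemma 9.1, Lemma 6.2 applies with $\mathcal V=V(T)$, so $H$ acts on $V(T)$ with finitely many orbits. Put $\varphi_v(\gamma):=\varphi_v(f_\gamma):X_v\to X_{\gamma v}$. By uniqueness in Lemma 9.2, $\varphi_v(\gamma\gamma')=\varphi_{\gamma'v}(\gamma)\varphi_v(\gamma')$. So $H$ acts by isometries on $\mathcal X=\bigsqcup X_v$, and by Proposition 9.3 it preserves the families $\mathcal J_1,\mathcal J_2$, junctions, centers and leaves. Let $\hat S_v<\mathrm{Isom}(X_v)$ be the group of isometries preserving $\mathcal J_1(v)$ and $\mathcal J_2(v)$, a copy of the group $\hat S$ of (4.2). Then $\varphi_v(H_v)\le\hat S_v$.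

**Step 2. $H_v$ is open, and $\varphi_v:H_v\to\hat S_v$ has open kernel.** We need Haar measures of stabilizers. Let $P\subset Y_v$ be finite. For $\gamma$ near $1$ (depending on $P$), $d(\gamma\bar h(z),\bar h(z))\le1$ for all $z\in P$, because $\bar h(z)^{-1}\gamma\bar h(z)$ is near $1$. So $d(f_\gamma(z),z)\le b$ with $b$ independent of $P$, and $P\subset N_{b+D}(Y_{\gamma v})$. Take $P=Y_v\cap B(x,k)$. If $\gamma v\ne v$, then $P\subset N_{b+D}(Q_e)$ for the edge $e$ at $v$ towards $\gamma v$, which is impossible for $k$ large, by growth. So $\gamma v=v$ for $\gamma$ near $1$, and $H_v$ is open. Next, for finite $P$ and $\gamma\in H_v$ near $1$, $\varphi_v(\gamma)$ moves points of $P$ by at most some $b'$ in $X_v$, with $b'$ independent of $P$, by Lemmas 9.2 and 8.2. Let $x_0\in P$. Only finitely many $\sigma\in\hat S_v$ move $x_0$ by at most $b'$, and each nontrivial one has unbounded displacement on $Y_v$, since an isometry at finite distance from the identity is trivial. Let $P$ also contain, for each of these finitely many nontrivial $\sigma$, a point that $\sigma$ moves by more than $b'$. Then $\varphi_v(\gamma)=1$ for all $\gamma\in H_v$ near $1$.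

**Step 3. $\Omega_v:=\ker\varphi_v$ is compact open and $[\hat S_v:\varphi_v(H_v)]<\infty$.** If $\gamma\in\Omega_v$, then $f_\gamma(x_0)\approx x_0$, so $\gamma\bar h(x_0)\approx\bar h(x_0)$ and $\gamma$ lies in a bounded set. Since $\Omega_v$ is open, it is closed, so it is compact. By Lemma 6.2(2) and Lemma 9.2, for $z_0\in Y_v$ the orbit $\varphi_v(H_v)z_0$ is coarsely dense in $X_v$. So every $\sigma\in\hat S_v$ lies in $\varphi_v(H_v)\sigma'$ for some $\sigma'$ in the finite set of elements of $\hat S_v$ moving $z_0$ by at most a constant.

Let $\mu$ be a Haar measure on $H$. It is conjugation-invariant, as $H$ is unimodular.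

**Step 4. Covolumes of line groups.** These are the weights. Let $E\le H$ be an open subgroup acting by isometries on a line $m\cong\mathbb R$ with compact open kernel and discrete cocompact image. Let $E^+$ be the orientation-preserving subgroup, $\tau\mathbb Z$ $(\tau>0)$ the image of the translation homomorphism $E^+\to\mathbb R$, and $\Omega_E$ its kernel, which is also the kernel of $E$ on $m$. Put
$$c(E,m)=\frac{\tau}{\mu(\Omega_E)\,[E:E^+]}.$$
*If $E'\le E$ is open of finite index, then $c(E',m)=[E:E']\,c(E,m)$.* Let $\tau'=k\tau$ be the translation generator for $E'$. The image of $E'^+$ in $E^+/\Omega_E\cong\mathbb Z$ has index $k$, so $[E^+:E'^+]=k[\Omega_E:\Omega_{E'}]$. Moreover $[E:E^+][E^+:E'^+]=[E:E'][E':E'^+]$. So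
$$c(E',m)=\frac{k\tau\,[\Omega_E:\Omega_{E'}]}{\mu(\Omega_E)[E':E'^+]}=\frac{\tau\,[E^+:E'^+]}{\mu(\Omega_E)[E':E'^+]}=\frac{\tau\,[E:E']}{\mu(\Omega_E)[E:E^+]}.$$
For discrete groups $E\le\hat S_v$ use the same definition with counting measure and write $\bar c$. The same formula holds.

For $m\in\mathcal J(v)$, the stabilizer $H_{v,m}$ of $(v,m)$ contains $\Omega_v$, so it is open, and $\varphi_v(H_{v,m})=\varphi_v(H_v)_m$ has finite index in $(\hat S_v)_m$. The latter acts properly and cocompactly on $m$, as it is discrete and contains the stabilizer in the copy of $S$. So $c(H_{v,m},m)$ is defined. The kernel of $H_{v,m}$ on $m$ is the preimage of the finite kernel of $\varphi_v(H_v)_m$ on $m$, so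
$$c(H_{v,m},m)=\bar c(\varphi_v(H_v)_m,m)/\mu(\Omega_v).\tag{10.1}$$

**Step 5. Counting inside the copies of $X$.** This is the first of two counts. Put $\delta_i=\sum_{m\in\hat S\backslash\mathcal J_i}\bar c(\hat S_m,m)$; the sum is finite because $S$ is already transitive on $\mathcal J_i$. *For $\Delta\le\hat S$ of finite index,*
$$\sum_{m\in\Delta\backslash\mathcal J_i}\bar c(\Delta_m,m)=[\hat S:\Delta]\,\delta_i.\tag{10.2}$$
Indeed, the $\Delta$-orbits in $\hat Sm$ correspond to the $\hat S_m$-orbits on $\Delta\backslash\hat S$. The orbit of $\Delta\sigma$ has $[\hat S_m:\hat S_m\cap\sigma^{-1}\Delta\sigma]=[\hat S_{\sigma m}:\Delta_{\sigma m}]$ elements, and $\bar c(\Delta_{\sigma m},\sigma m)=[\hat S_{\sigma m}:\Delta_{\sigma m}]\,\bar c(\hat S_m,m)$ by Step 4. Summing over the orbits gives (10.2). For $\Delta=S$ there is one orbit on $\mathcal J_i$, with stabilizer $\langle g_i\rangle$, so $|g_i|=[\hat S:S]\,\delta_i$. Hence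
$$\delta_1=\lambda^{-1}\delta_2,\qquad0<\delta_i<\infty.$$
Now let $\Delta=\varphi_v(H_v)$ and $V_v:=[\hat S_v:\varphi_v(H_v)]/\mu(\Omega_v)\in(0,\infty)$. By (10.1) and (10.2), $\sum_{m\in H_v\backslash\mathcal J_i(v)}c(H_{v,m},m)=\delta_iV_v$. Since $\mu$ is conjugation-invariant, $c(H_{v,m},m)$ depends only on the $H$-orbit of $(v,m)$. Likewise $V_v$ depends only on the orbit of $v$, because $\varphi_v(\gamma)$ conjugates $\hat S_v$ to $\hat S_{\gamma v}$ and $\varphi_v(H_v)$ to $\varphi_{\gamma v}(H_{\gamma v})$, and $\gamma\Omega_v\gamma^{-1}=\Omega_{\gamma v}$. Summing over the finitely many $H$-orbits on $V(T)$, with $V=\sum_{v\in H\backslash V(T)}V_v\in(0,\infty)$,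
$$\Sigma_i:=\sum_{(v,m)\bmod H,\ m\in\mathcal J_i(v)}c(H_{v,m},m)=\delta_iV,\qquad\text{hence}\quad\Sigma_1=\lambda^{-1}\Sigma_2.\tag{10.3}$$

**Step 6. Counting across junctions.** This is the second count; it corresponds to comparing tails and heads in Proposition 1.3. Let $j$ be a junction with center $(v_0,m_0)$ and leaves $(v_1,m_1),\dots,(v_p,m_p)$. Since roles are preserved and each pair lies in exactly one junction, the stabilizer of $j$ is $H_j=H_{v_0,m_0}$, and $H_{v_i,m_i}$ is the stabilizer of the $i$-th leaf in $H_j$, of finite index. Let $E=H_{v_i,m_i}$, acting on $m_0$ via $\varphi_{v_0}$ and on $m_i$ via $\varphi_{v_i}$, and let $\kappa:m_0\to m_i$ be the affine map, of scale factor $\lambda^{-1}$. By Proposition 9.3 applied to $f_\gamma$, the maps $\varphi_{v_i}(\gamma)\kappa$ and $\kappa\varphi_{v_0}(\gamma)$ are at distance at most $B'$ on $m_0$, with the same $B'$ for all $\gamma\in E$. Hence $\gamma$ preserves the orientation of $m_0$ if and only if it preserves that of $m_i$. If $\gamma$ acts on $m_0,m_i$ by signed translations $\tau_0,\tau_i$ (orientations matched by $\kappa$), the bound applied to $\gamma^n$ gives $|n\tau_i-n\tau_0/\lambda|\le B'$ for all $n$, so $\tau_i=\tau_0/\lambda$.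 So $E^+$ and $\Omega_E$ are the same for both actions, and with Step 4
$$c(H_{v_i,m_i},m_i)=\lambda^{-1}c(H_{v_i,m_i},m_0)=\lambda^{-1}[H_j:H_{v_i,m_i}]\,c(H_j,m_0).$$
The $H_j$-orbits of leaves have sizes $[H_j:H_{v_i,m_i}]$ with sum $p$. So the sum of the left sides over $H_j$-orbits of leaves is $\lambda^{-1}p\,c(H_j,m_0)$. The pairs $(v,m)$ with $m\in\mathcal J_2(v)$ are exactly the centers, one per junction, and those with $m\in\mathcal J_1(v)$ are exactly the leaves. Summing over $H$-orbits of junctions,
$$\Sigma_1=\lambda^{-1}p\,\Sigma_2.$$
With (10.3) and $0<\Sigma_2<\infty$ this gives $p=1$, a contradiction. $\square$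

The factor $\lambda^{-1}$ cancels between the two counts; the condition $\lambda\ne1$ served to make arrows visible to quasi-isometries.

## 11. From $A$ to $G$: one-ended pieces glued at points

**The graph $Z$.** Let $\mathcal T$ be the Bass–Serre tree of $G=A*_KB$, $B=K\times\Lambda$, with vertex set $G/A\sqcup G/B$ and edge set $G/K$. Let $\Sigma$ be a finite generating set of $S$ together with $t$, and $\Sigma_\Lambda$ a finite generating set of $\Lambda$. Let $Z$ be the graph with vertex set $G/K\times\{\alpha,\beta\}$ and edges, for all $g\in G$,

* $(gK,\alpha)-(gsK,\alpha)$ for $s\in\Sigma$,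
* $(gK,\beta)-(gyK,\beta)$ for $y\in\Sigma_\Lambda$,
* $(gK,\alpha)-(gK,\beta)$ (vertical).

Since $g$ ranges over all of $G$, the edge set is $G$-invariant, and $gK$ is joined at level $\alpha$ to $gksK$ for all $k\in K$. With $\pi(gK,\alpha)=gA$ and $\pi(gK,\beta)=gB$ we are in the setting of Section 6. $Z$ is connected, since $A=\langle K,\Sigma\rangle$ and $B=\langle K,\Sigma_\Lambda\rangle$. It is locally finite, since the double cosets $Ks^{\pm1}K$, $Ky^{\pm1}K$ are finite unions of left cosets of $K$. $G$ acts with two vertex orbits and stabilizers conjugate to $K$. By (C1), $G$ is q.i. to $Z$.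

There is exactly one vertical edge over each edge of $\mathcal T$. So pieces are isometrically embedded: a path leaving a piece must return through the same vertical edge, and the excursion can be deleted. Pieces are of two kinds: copies of a vertex-transitive graph $C_A$ on $A/K$, which is q.i. to $A$ by (C1) and hence one-ended by (8.3); and copies of the Cayley graph of $\Lambda$, which is one-ended. If $Z_u\subset N_r(Z_{u'})$ with $u\ne u'$, then $Z_u\subset N_r(Q_e)$ for the edge $e$ at $u$ towards $u'$. This set is finite, which is impossible. So no piece lies in a bounded neighborhood of another, and distinct pieces are at infinite Hausdorff distance.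

**Lemma 11.1.** Let $f:Z\to Z'$ be an $(L,C)$-q.i. between two graphs of this kind (possibly for different $p$, and different one-ended, finitely generated, not finitely presented $\Lambda$). There are a bijection $f_*$ of the vertex sets of the trees and a uniform $D$ with $d_{\mathrm{Haus}}(f(Z_u),Z'_{f_*u})\le D$, and $f_*$ maps the $A$-type vertices onto the $A$-type vertices.

*Proof.* **Step 1. Pieces go near pieces.** Apply Lemma 6.1 to $W=Z_u$ and $M=L+C$. Here $Q_e$ consists of two adjacent points, so $W_e$ has diameter at most some $d_0=d_0(L,C)$. Let $o\in W$. Since $W$ is one-ended and locally finite, $W\setminus B(o,d_0)$ has one infinite component and finitely many finite ones. Choose $\rho$ so that $B(o,\rho)$ contains the finite ones and $B(o,d_0)$. By vertex-transitivity $\rho$ works at every base point, and there are only two kinds of pieces, so $\rho$ is uniform. If $W_e=\emptyset$, (a) holds since $W$ is connected. If $W_e\ne\emptyset$, choose $o\in W_e$. Then $W_e\subset B(o,d_0)$, and points outside $N_\rho(W_e)$ lie in the infinite component of $W\setminus B(o,d_0)$, which gives (a). Condition (b) holds since $W$ is infinite and $N_\rho(W_e)\cup N_\rho(W_{e'})$ is finite.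 So $f(Z_u)\subset N_{D_1}(Z'_{u'})$ for some $u'=:f_*u$.

**Step 2. Bijectivity and Hausdorff bound.** The same holds for a quasi-inverse $\bar f$. Then $Z_u$ lies in a bounded neighborhood of $Z_{\bar f_*f_*u}$, so $\bar f_*f_*=\mathrm{id}$, and symmetrically $f_*\bar f_*=\mathrm{id}$. Applying $f$ to $\bar f(Z'_{f_*u})\subset N_{D_1}(Z_u)$ gives the Hausdorff bound.

**Step 3. Types are preserved.** If $f_*$ mapped an $A$-type vertex to a $\Lambda$-type one or vice versa, a group of the kind $A$ and a group of the kind $\Lambda$ would be quasi-isometric, since pieces are isometrically embedded. But the former is compactly presented by Proposition 5.2 and the latter is not finitely presented, contradicting (C2). $\square$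

**Theorem 11.2.** $G$ is not quasi-isometric to any finitely generated discrete group, nor to any compactly generated unimodular locally compact group.

*Proof.* Suppose $h:H\to Z$ is a q.i. with $H$ such a group. By Lemma 11.1, Lemma 6.2 applies with $\mathcal V$ the set of $A$-type vertices. Let $u\in\mathcal V$.

**Step 1. $H_u$ is open.** This is needed for Lemma 6.2(3), and it is trivial if $H$ is discrete. In general let $P\subset Z_u$ be finite. For $\gamma$ near $1$ (depending on $P$), $f_\gamma$ moves points of $P$ by at most $b$, with $b$ independent of $P$, as in Step 2 of Theorem 10.1. So $P\subset N_{b+D}(Z_{\gamma u})$. If $\gamma u\ne u$, then $P$ lies in some $N_{b+D}(Q_e)$, of diameter at most $2(b+D)+1$. Choosing $P$ of larger diameter gives $\gamma u=u$ for $\gamma$ near $1$.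

**Step 2. Reduction to $A$.** By Lemma 6.2(3), $H_u$ is compactly generated and q.i. to $C_A$, hence to $A$. It is discrete if $H$ is, and unimodular if $H$ is, being open in $H$. This contradicts Theorem 10.1. $\square$

Propositions 5.1 and 5.2 and Theorem 11.2 together prove Main Theorem 4.3. So the answer to the problem is yes.

## 12. Varying $p$ and $\Lambda$

The proofs give a family of examples, with $S,g_1,g_2$ fixed.

**Theorem 12.1.** Let $n\in\{2,3,\dots\}\cup\{\infty\}$. For every prime $p$ and every one-ended discrete group $\Lambda$ that is of type $\mathrm{FP}_n$ over $\mathbb Q$ and not finitely presented, let $G_{p,\Lambda}=A_p*_K(K\times\Lambda)$ be as above. Then: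

1. $G_{p,\Lambda}$ is of type $\mathrm{FP}_n$ (for $n=\infty$: of type $\mathrm{FP}_m$ for all $m$) and not compactly presented.
2. Every compactly generated locally compact group quasi-isometric to $G_{p,\Lambda}$ is non-unimodular. In particular none is discrete. The same holds for the compactly presented group $A_p$, which is of type $\mathrm{FP}_m$ for all $m$.
3. If $G_{p,\Lambda}$ and $G_{p',\Lambda'}$ are quasi-isometric, then $p=p'$ and $\Lambda,\Lambda'$ are quasi-isometric.

Consequently there are infinitely many pairwise non-quasi-isometric TDLC-groups that are of type $\mathrm{FP}_m$ for all $m$, not compactly presented, and not quasi-isometric to any discrete (or unimodular locally compact) group.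

*Proof.* (1) These are Propositions 5.1 and 5.2, whose proofs use only the stated properties of $\Lambda$. When $n=\infty$, $\Lambda$ has a free resolution finitely generated in every degree.

(2) These are Theorems 10.1 and 11.2, whose proofs use only that $\Lambda$ is finitely generated, one-ended and not finitely presented. The assertions on finiteness of $A_p$ are in Propositions 5.1 and 5.2.

(3) By Lemma 11.1 a q.i. induces a type-preserving bijection of isometrically embedded pieces with uniformly bounded Hausdorff distance. Hence $\Lambda$ is q.i. to $\Lambda'$, and $A_p$ is q.i. to $A_{p'}$. The latter gives a q.i. $Y_p\to Y_{p'}$, so $p=p'$ by Proposition 9.3.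

For the last statement, by Bestvina–Brady (Invent. Math. 129, 1997) there is a group $\Lambda_0$ of type $\mathrm{FP}$ over $\mathbb Z$ that is not finitely presented. Put $\Lambda=\Lambda_0\times\mathbb Z$. It is one-ended and not finitely presented, by Step 2 of Section 4, and it is of type $\mathrm{FP}$. Let $p$ vary. $\square$

**Remark 12.2.** In part (2), unimodularity cannot be dropped from the exclusion, since $G$ is quasi-isometric to itself. Consistently with this, $G$ is non-unimodular: $tKt^{-1}=pK$ has index $p$ in the compact open subgroup $K$.
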